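# Forcing a white set of full size in the triple game on $\aleph_\omega$

## 1. A tower of finite sets whose blocks cannot all be dodged

Take pairwise disjoint nonempty finite sets $L_0,L_1,L_2,\dots$, each of size divisible by $4$. Call the elements of $L_n$ *labels of level $n$*, and put $\mathcal L=\bigcup_n L_n$. For every label $b$ of level $i$ and every $n>i$, let $\mathcal Q^n_b$ be a partition of $L_n$ into $4$-element *blocks*. So $L_n$ carries many partitions at once, one for each label of a lower level. If for instance $|L_0|=4$ and $|L_1|=8$, then $L_1$ carries four partitions, each consisting of two blocks.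

A single partition is easy to dodge: delete one point from each block of $\mathcal Q^n_b$, and what remains is a subset of $L_n$ of proportion $3/4$ that contains no block. The tower we want is one in which a set of fixed proportion cannot dodge many partitions at once.

**Lemma 1.** Put $d(s)=2048\,s^5$. There are pairwise disjoint nonempty finite sets $L_n$ $(n<\omega)$ with $4\mid|L_n|$, and for all $i<n$ and $b\in L_i$ a partition $\mathcal Q^n_b$ of $L_n$ into $4$-element sets, such that: if $1\le s\le n$, $D\subset L_0\cup\dots\cup L_{n-1}$, $|D|\ge d(s)$, $Z\subset L_n$ and $|Z|\ge|L_n|/s$, then some $q\in\mathcal Q^n_b$ with $b\in D$ satisfies $q\subset Z$.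

Here is what the tower is for. In the game below, a player called Alice builds a large set of vertices that carry labels. Each label $b$ will acquire a set $s(b)$ of labels on higher levels, the labels "compatible with $b$". Her opponent has a great influence on $s(b)$, but Alice can make sure of one thing.

**Definition (selector).** A *selector* assigns to each $b\in L_i$ $(i<\omega)$ a set $s(b)\subset\bigcup_{j>i}L_j$ that meets every block $q\in\mathcal Q^j_b$, for every $j>i$.

What she needs is an infinite sequence of labels $c_0,c_1,\dots$ on increasing levels with $c_{a'}\in s(c_a)$ whenever $a<a'$.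

If the sizes of the levels were bounded, this could fail. Say $L_n=\{n\}\times\{1,\dots,N\}$ for all $n$, with any partitions into $4$-blocks, and let $s(n,x)=\bigcup_{j>n}\{j\}\times(\{1,\dots,N\}\setminus\{x\})$. Only one point is missing on each level, so $s(n,x)$ meets every block, and $s$ is a selector. But if $c_{a'}\in s(c_a)$, then $c_a$ and $c_{a'}$ have different second coordinates, so a sequence of the desired kind has length at most $N$. Hence the levels must grow, and the partitions must be spread out. Lemma 1 says in what sense, and Lemma 2 in Section 3 turns it into a tool for infinite sequences.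

## 2. The game $R(\alpha,\tau,\beta)$ and the two theorems

For ordinals $\alpha,\beta$ and a cardinal $\tau$ let $[\alpha]^\tau$ be the set of subsets of $\alpha$ of cardinality $\tau$.

**Definition (Ramsey game).** In $R(\alpha,\tau,\beta)$ two players, White and Black, alternately pick previously unchosen members of $[\alpha]^\tau$, possibly for transfinitely many moves. White moves at stage $0$, and at every limit stage it is White's turn. The game ends when $[\alpha]^\tau$ is exhausted. Let $W\subset[\alpha]^\tau$ be the set of members chosen by White. White wins the play if there is $A\subset\alpha$ of order type $\operatorname{tp}A=\beta$ with $[A]^\tau\subset W$; otherwise Black wins the play. We say that White (Black) *wins* $R(\alpha,\tau,\beta)$ if White (Black) has a winning strategy.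

Two tiny cases. In $R(3,2,3)$ there are three pairs, White needs all of them, and Black takes one at stage $1$; so Black wins. In $R(\omega,1,\omega)$ White moves at stages $0,2,4,\dots$, and finitely many moves cannot exhaust $[\omega]^1$, so White gets infinitely many singletons; an infinite subset of $\omega$ has type $\omega$, and White wins.

Recall that a cardinal $\kappa$ is a *strong limit* if $2^\lambda<\kappa$ for every cardinal $\lambda<\kappa$. For $\aleph_\omega$ this means $2^{\aleph_n}<\aleph_\omega$ for all $n$. The *cofinality* $\operatorname{cf}\kappa$ is the least cardinality of an unbounded subset of $\kappa$, and $\kappa$ is *regular* if $\operatorname{cf}\kappa=\kappa$, *singular* otherwise. Infinite successor cardinals are regular. If $\theta$ is regular and a set of size $\theta$ is split into fewer than $\theta$ parts, then some part has size $\theta$; we call this the pigeonhole principle for $\theta$.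

The arrow $\theta\to(\eta)^r_\nu$ means: for every colouring of $[\theta]^r$ with $\nu$ colours there is a subset of $\theta$ of order type $\eta$ all of whose $r$-element subsets have the same colour. The one published result we use is the Erdős–Rado theorem for exponent $3$: for every infinite cardinal $\nu$,
$$(2^{2^\nu})^+\to(\nu^+)^3_\nu. \tag{1}$$

A result quoted with the problem says that if $\kappa$ is a singular strong limit cardinal, then White wins $R(\kappa,2,\kappa)$. We shall not use it. Note that White cannot hope to win because of a partition relation alone: $\aleph_\omega\to(\aleph_\omega)^2_2$ fails. Cut $\aleph_\omega$ into the interval $[0,\aleph_0)$ and the intervals $[\aleph_n,\aleph_{n+1})$, and colour a pair by whether its points lie in the same interval. A set with all pairs "same" lies in one interval and has size less than $\aleph_\omega$; a set with all pairs "different" is countable.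

Problem 4 of https://www.ams.org/tran/1984-284-02/S0002-9947-1984-0743746-3/S0002-9947-1984-0743746-3.pdf asks: assume $\aleph_\omega$ is a strong limit cardinal; does White win $R(\aleph_\omega,3,\aleph_\omega)$? The answer is yes, in ZFC with no further hypothesis.

**Theorem 1.** If $\aleph_\omega$ is a strong limit cardinal, White wins $R(\aleph_\omega,3,\aleph_\omega)$.

We prove a slightly stronger statement. Let two players, Alice and Bob, pick distinct members of $[\kappa]^3$, one at each stage of a transfinite sequence of stages, until $[\kappa]^3$ is exhausted. The only assumption on the order of moves is: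

> (Turn) if Bob moves at some stage and the game is not over, then Alice moves at the next stage.

**Theorem 2.** Let $\kappa$ be an uncountable strong limit cardinal with $\operatorname{cf}\kappa=\omega$. Under (Turn), Alice has a strategy guaranteeing a set $A\subset\kappa$ of order type $\kappa$ all of whose triples are picked by Alice.

In $R(\kappa,3,\kappa)$ every move of Black at a stage $\alpha$ is followed by White's turn at $\alpha+1$, so White satisfies (Turn), and Theorem 1 is the case $\kappa=\aleph_\omega$. Black also satisfies (Turn), so Black too can force a set of type $\kappa$ all of whose triples are Black's.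

Triples picked by Alice are *white*, those picked by Bob are *black*. A subset of $\kappa$ of cardinality $\kappa$ has order type at most $\kappa$ and, by its cardinality, at least $\kappa$. So it suffices to obtain $|A|=\kappa$.

## 3. Random partitions and a measure on labels

**Proof of Lemma 1.** The purpose is to choose the partitions of $L_n$ at random and to check that a failure has probability less than $1$.

Let $|L_0|=4$; there is nothing to arrange at level $0$. Let $n\ge1$, suppose $L_0,\dots,L_{n-1}$ are given, and let $N$ be the size of their union. Take $|L_n|=4h$, where $h\ge 3n$ is so large that $nN^{d(n)}e^{-h}<1$. Independently for each $b\in L_0\cup\dots\cup L_{n-1}$, take a uniformly random enumeration of $L_n$, and let the blocks of $\mathcal Q^n_b$ be its consecutive quadruples.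

Fix $s$ with $1\le s\le n$, a set $Z\subset L_n$ with $|Z|\ge 4h/s$, and one label $b$. Let $T=\lceil h/(2s)\rceil$; since $h\ge3$, we have $T\le h/2+1\le h$, so the first $T$ blocks exist. Let $t\le T$. Then $t-1<h/(2s)$, so $4(t-1)<2h/s$. Hence, whatever the first $4(t-1)$ terms of the enumeration are, the number $u$ of elements of $Z$ not among them satisfies
$$u>\frac{4h}{s}-\frac{2h}{s}=\frac{2h}{s}\ge 6,$$
because $h\ge3n\ge3s$. Let $R\le 4h$ be the number of elements of $L_n$ not among these terms. Given these terms, the probability that the $t$-th block lies in $Z$ is
$$\frac{u(u-1)(u-2)(u-3)}{R(R-1)(R-2)(R-3)}\ \ge\ \Big(\frac{u-3}{4h}\Big)^4\ \ge\ \Big(\frac{h/s}{4h}\Big)^4=(4s)^{-4},$$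
where we used $u-3>2h/s-3\ge h/s$, that is, $h/s\ge3$. Whether the earlier blocks lie in $Z$ is determined by the first $4(t-1)$ terms. Multiplying the conditional probabilities for $t=1,\dots,T$, we see that no block of $\mathcal Q^n_b$ lies in $Z$ with probability at most
$$\big(1-(4s)^{-4}\big)^T\le \exp\Big(-\frac{T}{256s^4}\Big)\le\exp\Big(-\frac{h}{512s^5}\Big).$$

If $d(s)=2048s^5$ labels $b$ are given, then by independence the probability that this happens for all of them is at most $e^{-4h}$. It suffices to treat sets $D$ with $|D|=d(s)$ exactly, since a larger $D$ contains such a set. The number of pairs $(D,Z)$ is at most $N^{d(s)}2^{4h}\le N^{d(s)}e^{3h}$, as $4\ln2<3$. So for given $s$ the probability that some pair fails is at most $N^{d(s)}e^{-h}\le N^{d(n)}e^{-h}$. Summing over $s\le n$, the failure probability is at most $nN^{d(n)}e^{-h}<1$. Hence some choice of the partitions has no failure. $\square$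

From now on the sets $L_n$ and the partitions $\mathcal Q^n_b$ are fixed as in Lemma 1.

**A measure on labels.** To speak of large sets of labels across infinitely many levels, fix a nonprincipal ultrafilter $U$ on $\omega$. "For $U$-many $k$" means: for all $k$ in some member of $U$. Members of $U$ are infinite, and cofinite sets belong to $U$. Every bounded real sequence $(a_n)$ has a unique limit $\lim_Ua_n$, the number $\ell$ such that for every $\varepsilon>0$ we have $|a_n-\ell|<\varepsilon$ for $U$-many $n$. For $X\subset\mathcal L$ let
$$\lambda(X)=\lim_U\frac{|X\cap L_n|}{|L_n|}.$$
This is a finitely additive measure on subsets of $\mathcal L$ with $\lambda(\mathcal L)=1$, and it vanishes on sets contained in finitely many levels. For example, a set that contains half of each $L_n$ has measure at least $\frac12$.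

**Lemma 2.** Let $s(\cdot)$ be a selector and let $X\subset\mathcal L$ with $\lambda(X)>0$. Then $\{b\in X:\lambda(X\cap s(b))=0\}$ is finite.

*Proof.* The purpose is to collect the exceptional labels into the set $D$ of Lemma 1. Choose an integer $\sigma\ge1$ with $\lambda(X)\ge2/\sigma$. Suppose there is $D\subset X$ with $|D|=d(\sigma)$ and $\lambda(X\cap s(b))=0$ for all $b\in D$. Put $Y=X\setminus\bigcup_{b\in D}s(b)$. We removed finitely many null sets, so $\lambda(Y)=\lambda(X)\ge 2/\sigma>1/\sigma$. Hence $|Y\cap L_n|\ge|L_n|/\sigma$ for $U$-many $n$, in particular for infinitely many $n$. Take such an $n$ with $n\ge\sigma$ that is larger than the levels of all elements of $D$. By Lemma 1 with $Z=Y\cap L_n$ there are $b\in D$ and $q\in\mathcal Q^n_b$ with $q\subset Y$. But $q\cap s(b)\neq\emptyset$ because $s$ is a selector, while $Y\cap s(b)=\emptyset$. This is a contradiction, so the set in question has fewer than $d(\sigma)$ elements. $\square$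

Lemma 2 gives the sequences that we want. Start with $X_0=\mathcal L$. Given $X_m$ with $\lambda(X_m)>0$, choose $c_m\in X_m$ on a level higher than before with $\lambda(X_m\cap s(c_m))>0$, and put $X_{m+1}=X_m\cap s(c_m)$. Then $c_{a'}\in s(c_a)$ for $a<a'$. In Section 10 we run this recursion with additional requirements.

## 4. Phases: answering Bob inside a small domain

Alice can secure one of two partner triples by answering Bob at once. This section makes this precise and counts the moves it costs.

A *partial involution* of a set $D$ is a map $t\mapsto t^*$ from a subset of $D$ to itself with $t^{**}=t$; all of ours satisfy $t^*\ne t$.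

**Phase rule.** A *phase* starts at a turn of Alice. It has a domain $D\subset[\kappa]^3$ with $|D|<\kappa$, no member of which has been picked when the phase starts, and a partial involution $t\mapsto t^*$ of $D$ with $t^*\neq t$. At each of her turns Alice proceeds as follows. If $D$ is exhausted, the phase is over, and she starts the next phase at the same turn. Otherwise, if the immediately preceding move was made during the phase and was a move $t\in D$ of Bob with $t^*$ defined and not yet picked, she picks $t^*$. Otherwise she picks the least unpicked member of $D$ in a fixed well-order.

For example, let $D=\{t_1,t_2,t_3,t_4\}$ with $t_1^*=t_2$, $t_3^*=t_4$. Alice picks $t_1$; if Bob picks $t_3$, she answers $t_4$; if Bob then picks $t_2$, the phase is over. Each of the two pairs contains a white triple.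

**Consequence (i).** *No $t,t^*\in D$ are both black.* Suppose they are, with $t$ picked first. Since $D$ was unpicked at the start, $t$ was picked during the phase, and the phase was not over then, since $t^*$ was unpicked. The game was not over either, so by (Turn) the next move is Alice's, and by the rule she picks $t^*$. This contradicts that $t^*$ is black.

**Consequence (ii).** *Alice makes at most $|D|$ moves in the phase and Bob at most $|D|+1$, provided the game does not end during the phase.* Every move of Alice in the phase is a new member of $D$. Every move of Bob in the phase is immediately followed by a turn of Alice; at this turn she either makes a move in the phase or finds that the phase is over, and the latter happens only once. Different moves of Bob are followed by different turns. A phase with empty domain takes no moves.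

## 5. One level by hand, and what breaks between levels

**One level.** Let $\nu<\kappa$ be infinite and $\theta=(2^{2^\nu})^+<\kappa$. Alice can force a white set of size $\nu^+$, that is, a set of $\nu^+$ vertices all of whose triples are white. In round $\gamma<\theta$ she names two new vertices $y(\gamma,0)$ and $y(\gamma,1)$ that lie in no picked triple. Then she plays a phase whose domain consists of the triples $\{y(\gamma'',c),y(\gamma',c),y(\gamma,c)\}$ with $\gamma''<\gamma'<\gamma$ and $c\in\{0,1\}$; the partner is obtained by replacing $c$ by $1-c$ in all three places. These triples are unpicked because $y(\gamma,c)$ lies in no picked triple. At most $\theta<\kappa$ moves are made in all, so new vertices are always available. Afterwards colour $\gamma_1<\gamma_2<\gamma_3$ by the two colours of $\{y(\gamma_1,c),y(\gamma_2,c),y(\gamma_3,c)\}$, $c=0,1$. By (1) there is a homogeneous $\Theta\subset\theta$ of type $\nu^+$. The two triples are partners, so by (i) one of them is white, for some fixed $c$. Then $\{y(\gamma,c):\gamma\in\Theta\}$ is white.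

**Gluing levels.** Since $\operatorname{cf}\kappa=\omega$, the sensible plan is to do this on levels $0,1,2,\dots$ with cardinals converging to $\kappa$ and to take the union of white sets $Y_0,Y_1,\dots$, one from each level. Now there are four kinds of triples: three points on one level; two points on a lower level and one on a higher level; one point on a lower level and two on a higher level; three points on three levels. One would use a pairing for each kind. There are two points at which this stops.

*First obstacle: two pairings that do not know of each other.* Suppose the triples inside a level with label set $L$ are paired by an involution $\iota$ of $L$, and the triples with two points on this level and one higher point are paired by another involution $m$ of $L$, both fixed in advance and without fixed points. All that pairing guarantees is that the set $V$ of labels good for the first kind meets every $\iota$-pair, and that the set $P$ of labels good for the second kind meets every $m$-pair. This is compatible with $V\cap P=\emptyset$. Indeed, consider the graph on $L$ whose edges are the $\iota$-pairs and the $m$-pairs. Its cycles alternate between the two sorts of edges, so they have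 even length, and the graph is bipartite. Let $V$ be one side of it and $P$ the other. So the second pairing should pair points of $V$ with points of $V$. But in our proof $V$ is read off from homogeneous sets that are chosen only after the play. The remedy is that $V$ is a subset of a finite set, so there are finitely many possibilities for it. Alice will create on each level a separate class of vertices for every possible *guess* about the lower levels, and a posteriori we use the class whose guess was right.

*Second obstacle: three levels.* If a new vertex $y$ carries its label $c$ while the triples $\{x,x',y\}$ with old $x,x'$ are being decided, then the outcome for three levels is a relation between three labels, whereas Lemma 2 deals with a binary relation. The remedy is to decide all triples $\{x,x',y\}$ first, for very many candidates $y$ without labels, and only then to give labels, to candidates with identical outcomes. The outcome then involves only the two lower labels, and the level of $y$. The dependence on this level will be removed by the ultrafilter.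

There remain two successive choices for a lower label $b$ and a higher label $c$: one for the triples with one point at $b$ and two at $c$, and one for the triples with a further point above. The first leaves at least one label from each of two pairs, the second one out of two remaining labels. This is why the blocks have $2\cdot2=4$ elements.

## 6. Guesses, label involutions, and cardinals

This section fixes all the finite data that Alice uses to define partners. Everything is chosen before the game.

**Definition (involutions).** Let $b\in L_i$, $i<n$.

- Split each $q\in\mathcal Q^n_b$ into two pairs, and let $\tau^n_b$ be the fixed-point-free involution of $L_n$ interchanging the two members of each such pair. These pairs are called *$\tau^n_b$-pairs*.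
- For every $n<\omega$ let $\iota_n$ be a fixed-point-free involution of $L_n$.
- For $S\subset L_n$ let $m_S$ be a fixed-point-free involution of $S$ minus at most one point. So $m_S$ has $\lfloor|S|/2\rfloor$ pairs, all inside $S$.

**Definition (guesses).** $E_k$ is the finite set of all
$$e=\big((V^e_i)_{i<k},(r^e_{ij})_{i<j<k}\big),\qquad V^e_i\subset L_i,\quad r^e_{ij}\subset L_i\times L_j.$$
For a relation $r$ write $r(b)=\{c:(b,c)\in r\}$.

For example, $E_0$ has exactly one element, the empty guess, and $E_1$ has $2^4=16$ elements, the subsets of $L_0$. A guess $e\in E_2$ consists of $V^e_0\subset L_0$, $V^e_1\subset L_1$ and $r^e_{01}\subset L_0\times L_1$.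

**Definition (the involution $\pi^e_{b,j}$).** For $e\in E_k$, $i<j<k$ and $b\in L_i$ define a partial fixed-point-free involution $\pi^e_{b,j}$ of $L_j$ as follows. For each $q\in\mathcal Q^j_b$ such that $r^e_{ij}(b)$ meets both $\tau^j_b$-pairs of $q$, choose $p,p'\in r^e_{ij}(b)$, one from each of these pairs, and let $\pi^e_{b,j}$ interchange $p$ and $p'$. It is undefined elsewhere.

For example, if $q=\{p_1,p_2,p_3,p_4\}$ has the $\tau^j_b$-pairs $\{p_1,p_2\}$, $\{p_3,p_4\}$ and $r^e_{ij}(b)\cap q=\{p_1,p_3,p_4\}$, then $\pi^e_{b,j}$ may interchange $p_1$ and $p_3$, and it is undefined at $p_2,p_4$. If $r^e_{ij}(b)\cap q=\{p_3,p_4\}$, it is undefined on all of $q$.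

**Cardinals.** Let $\kappa_0<\kappa_1<\cdots$ be cardinals with supremum $\kappa$. Put $\mu_0=\max(\aleph_0,\kappa_0)$ and
$$\rho_n=(2^{\mu_n})^+,\quad \nu_n=\rho_n^+,\quad \theta_n=(2^{2^{\nu_n}})^+,\quad \mu_{n+1}=\max(\theta_n,\kappa_{n+1}).$$
As $\kappa$ is a strong limit, all these are less than $\kappa$. The cardinals $\rho_n,\theta_n,\nu_n^+$ are successors, hence regular. The roles are: $\mu_n$ bounds the number of vertices below level $n$; $\rho_n$ is the number of candidates in one round; $\theta_n$ is the number of rounds; $\nu_n^+$ is the size of the homogeneous sets.

## 7. Alice's strategy in rounds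

There are rounds $(j,\gamma)$, $j<\omega$, $\gamma<\theta_j$, played in lexicographic order. Each starts at the first available turn of Alice and consists of two phases. In round $(j,\gamma)$ Alice names distinct new vertices
$$y(j,\gamma,e,c),\qquad e\in E_j,\ c\in L_j.$$
Here $e$ is the *class* and $c$ the *label* of the vertex. Let $A_j$ be the set of all vertices named at level $j$, and $A_{<j}=\bigcup_{i<j}A_i$. Since $E_i$ and $L_i$ are finite, $|A_i|=\theta_i\le\mu_{i+1}$, so $|A_{<j}|\le\mu_j$.

**Phase 1 of $(j,\gamma)$.** This phase decides all triples consisting of a candidate and two vertices from lower levels, before labels are given.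

Call a vertex *fresh* if it is in no triple picked so far and in no set $B_{e'}$ of an earlier round. Alice chooses disjoint sets $B_e$ $(e\in E_j)$ of $\rho_j$ fresh vertices each. All vertices named earlier lie in earlier sets $B_{e'}$, so the sets $B_e$ are disjoint from $A_{<j}$. The domain consists of all $\{x,x',y\}$ with $\{x,x'\}\in[A_{<j}]^2$ and $y\in\bigcup_eB_e$. These are unpicked since $y$ is fresh, and each has exactly one vertex in $\bigcup_eB_e$. For $y\in B_e$ the partner of $\{x,x',y\}$ is $\{z,z',y\}$, where $\{z,z'\}$ is obtained from $\{x,x'\}$ as follows.

- *(loops)* If $\{x,x'\}=\{y(i,\delta,a,b),y(i,\delta',a,b)\}$ with $i<j$, $\delta\ne\delta'$ and $b\in\operatorname{dom}m_S$, where $S=V^e_i$: replace $b$ by $m_S(b)$ in both vertices.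
- *(edges)* If $\{x,x'\}=\{y(i,\delta,a,b),y(k,\delta',a',b')\}$ with $i<k<j$ and $b'\in\operatorname{dom}\pi^e_{b,k}$: replace $b'$ by $\pi^e_{b,k}(b')$.

Other triples have no partner. This is a partial involution without fixed points: the replaced pair is of the same form with the same $y$, the same $e$ and, for edges, the same $b$; applying the rule twice gives back the original; and the pair changes because $m_S$ and $\pi^e_{b,k}$ have no fixed points and vertices with different names are different.

When the phase is over, all triples in its domain are picked, and we put
$$G_y=\big\{\{x,x'\}\in[A_{<j}]^2:\ \{x,x',y\}\text{ is white}\big\}\qquad\Big(y\in\bigcup_eB_e\Big).$$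
There are at most $2^{\mu_j}<\rho_j$ possible values, and $\rho_j$ is regular. So for each $e$ Alice can choose $|L_j|$ vertices of $B_e$ with the same $G_y$. She names them $y(j,\gamma,e,c)$, $c\in L_j$, and calls the common value $G_{j,\gamma,e}$. The labels $c$ are assigned only now.

**Phase 2 of $(j,\gamma)$.** This phase decides the triples with two or three points on level $j$. Bob may have spoiled some of them during phase 1, and these have to be avoided.

Call $\gamma'<\gamma$ *bad for $\gamma$* if at the start of phase 2 some already picked triple contains both a vertex named in round $(j,\gamma')$ and one named in round $(j,\gamma)$. For example, this happens if during phase 1 Bob picked a triple consisting of a vertex named in round $(j,\gamma')$, a candidate that was later named, and an arbitrary third vertex.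

*At most $\rho_j$ ordinals $\gamma'$ are bad for $\gamma$.* The vertices named in round $(j,\gamma)$ were fresh at the start of phase 1, and phase 2 starts at the turn at which phase 1 is over. So every picked triple containing one of them was picked during phase 1, whose domain has size at most $\mu_j\cdot\rho_j\cdot|E_j|=\rho_j$. By (ii) there are at most $\rho_j$ such triples, and none if the domain of phase 1 is empty. Each of them has at most two other vertices, and each vertex is named in at most one round.

The domain of phase 2 consists of the following triples, for all $e\in E_j$ and $c\in L_j$.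

- *(M)* $\{x,y(j,\gamma',e,c),y(j,\gamma,e,c)\}$, where $x\in A_{<j}$ and $\gamma'<\gamma$ is not bad for $\gamma$. If $x=y(i,\delta,a,b)$, the partner is obtained by replacing $c$ by $\tau^j_b(c)$ in both places.
- *(V)* $\{y(j,\gamma'',e,c),y(j,\gamma',e,c),y(j,\gamma,e,c)\}$, where $\gamma''<\gamma'<\gamma$ are such that $\gamma''$ and $\gamma'$ are not bad for $\gamma$. The partner is obtained by replacing $c$ by $\iota_j(c)$ in all three places.

Each of these triples contains a vertex of round $(j,\gamma)$ and one of a round $(j,\gamma')$ with $\gamma'$ not bad, so by the definition of "bad" none has been picked. Badness is a relation between $\gamma'$ and $\gamma$ only, so partners lie in the domain again, and we have an involution without fixed points. The domain has size less than $\theta_j$, since $|\gamma|<\theta_j$, $\mu_j<\theta_j$, and $E_j,L_j$ are finite.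

**Counting moves.** This step shows that the strategy can be carried out: fresh vertices exist whenever they are needed, and the game is not over before all rounds are finished.

Until all rounds are finished, Alice makes a move inside some phase at each of her turns. (Level $0$ has $A_{<0}=\emptyset$, so phase 1 is empty there and no ordinal is bad. The rounds $(0,0)$ and $(0,1)$ have empty domains and take no moves; every other round has a phase with nonempty domain.) Each move of Bob is immediately followed by a turn of Alice; this includes a move that Bob may make at a limit stage between two rounds, outside of all phases. Each phase of level $i$ has a domain of size less than $\theta_i$, and there are $\theta_i$ rounds of level $i$. So Alice makes at most $\theta_i$ moves at level $i$. Mapping each move of Bob to the turn of Alice after it, we see that at any time up to the end of level $j$ at most $\theta_j<\kappa$ moves have been made by either player. Also at most $\theta_j$ vertices have been used in sets $B_e$ up to then. Hence, by induction along the rounds: when round $(j,\gamma)$ begins, fewer than $\kappa$ vertices are not fresh, so the sets $B_e$ can be chosen; during the round fewer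 than $\kappa$ of the $\kappa$ triples are picked, so the game goes on; and since Alice moves at least once in any two consecutive stages, each phase comes to an end. After all rounds Alice plays arbitrarily.

## 8. Making a finished play homogeneous

Consider a finished play. Every triple has a colour. We pass to subsets of the index sets $\theta_j$ such that all relevant outcomes depend only on levels, classes and labels.

**Step 1. The sets $G_{j,\gamma,e}$ become independent of $\gamma$.** For each $j$ there are at most $2^{\mu_j}<\theta_j$ possibilities for the finite sequence $(G_{j,\gamma,e})_{e\in E_j}$ of subsets of $[A_{<j}]^2$. As $\theta_j$ is regular, there is $\Theta^1_j\subset\theta_j$ with $|\Theta^1_j|=\theta_j$ such that for $\gamma\in\Theta^1_j$ the set $G_{j,\gamma,e}=:G_{j,e}$ does not depend on $\gamma$. Do this for all $j$.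

**Step 2. Homogeneity inside each level.** Fix $j$, and write $y_\gamma=y(j,\gamma,e,c)$. Colour the triples $\gamma_1<\gamma_2<\gamma_3$ in $\Theta^1_j$ by the following data, for all $e\in E_j$, $c\in L_j$:

1. for all $x\in A_{<j}$, $k>j$, $f\in E_k$: whether $\{x,y_{\gamma_1}\}\in G_{k,f}$;
2. whether $\gamma_1$ is bad for $\gamma_2$; for all $x\in A_{<j}$: the colour of $\{x,y_{\gamma_1},y_{\gamma_2}\}$; for all $k>j$, $f\in E_k$: whether $\{y_{\gamma_1},y_{\gamma_2}\}\in G_{k,f}$;
3. the colour of $\{y_{\gamma_1},y_{\gamma_2},y_{\gamma_3}\}$.

These are at most $\mu_j$ bits, so there are at most $2^{\mu_j}\le\nu_j$ values. The set $\Theta^1_j$ has order type $\theta_j=(2^{2^{\nu_j}})^+$. By (1) there is a homogeneous $\Theta^2_j\subset\Theta^1_j$ of order type $\nu_j^+$. Since $\Theta^2_j$ has no last element, every element of it is the least member of some triple from $\Theta^2_j$, and every pair consists of the two least members of some triple. So on $\Theta^2_j$ item 1 is constant over elements, item 2 over pairs, and item 3 over triples.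

Moreover *no $\gamma'<\gamma$ in $\Theta^2_j$ has $\gamma'$ bad for $\gamma$*. Otherwise, by item 2, all pairs from $\Theta^2_j$ would be bad. Take an element $\gamma$ of $\Theta^2_j$ with $\nu_j$ predecessors in $\Theta^2_j$; all of them would be bad for $\gamma$, but at most $\rho_j<\nu_j$ ordinals are bad for $\gamma$.

**Step 3. Homogeneity between levels.** In Step 2 the lower vertex $x$ was a parameter. Now we make the outcome independent of its index. With all $\Theta^2_j$ fixed, consider for $\delta\in\Theta^2_i$ the following data, for all $a\in E_i$, $b\in L_i$, with $x=y(i,\delta,a,b)$:

- for all $j>i$, $e\in E_j$, $c\in L_j$: the colour of $\{x,y(j,\gamma',e,c),y(j,\gamma,e,c)\}$, which by item 2 is the same for all $\gamma'<\gamma$ in $\Theta^2_j$;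
- for all $k>j>i$, $e\in E_j$, $c\in L_j$, $f\in E_k$: whether $\{x,y(j,\gamma,e,c)\}\in G_{k,f}$, which by item 1 is the same for all $\gamma\in\Theta^2_j$.

These are countably many bits, and $2^{\aleph_0}\le2^{\mu_i}<\nu_i^+$ with $\nu_i^+$ regular. So there is $\Theta_i\subset\Theta^2_i$ with $|\Theta_i|=\nu_i^+$ on which these data do not depend on $\delta$.

From now on, ordinals $\delta,\gamma,\dots$ at level $i$ range over $\Theta_i$. By Steps 1–3 each condition in the definitions of the next section depends only on levels, classes and labels, and not on the chosen ordinals.

## 9. The correct guesses, and what pairing gives for them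

**Choice of classes.** We now single out on each level $k$ the class $e_k\in E_k$ that guessed correctly. By recursion on $k$ let $e_k=\big((V_i)_{i<k},(r_{ij})_{i<j<k}\big)$, where
$$V_i=\big\{b\in L_i:\ \text{the triples }\{y(i,\gamma_1,e_i,b),y(i,\gamma_2,e_i,b),y(i,\gamma_3,e_i,b)\}\text{ are white}\big\},$$
$$r_{ij}=\big\{(b,c)\in L_i\times L_j:\ \text{the triples }\{y(i,\delta,e_i,b),y(j,\gamma',e_j,c),y(j,\gamma,e_j,c)\}\text{ are white}\big\}.$$
Here $\gamma_1,\gamma_2,\gamma_3\in\Theta_i$ are distinct, $\delta\in\Theta_i$, and $\gamma'\neq\gamma$ are in $\Theta_j$. The recursion is legitimate: $V_i$ and $r_{ij}$ with $i<j<k$ depend only on $e_i$ and $e_j$, which are already defined, and every choice of subsets is an element of $E_k$. For instance $e_0$ is the empty guess, it determines $V_0$, and $e_1=(V_0)$; then $e_0,e_1$ determine $V_1$ and $r_{01}$, which gives $e_2$.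

Next we record which lower labels work for a single vertex of class $e_k$ above. For $k<\omega$ let
$$P_k=\bigcup_{i<k}\big\{b\in L_i:\ \{y(i,\delta,e_i,b),y(i,\delta',e_i,b)\}\in G_{k,e_k}\ (\delta\ne\delta')\big\},$$
and for $b\in L_i$
$$Q_k(b)=\bigcup_{i<j<k}\big\{c\in L_j:\ \{y(i,\delta,e_i,b),y(j,\gamma,e_j,c)\}\in G_{k,e_k}\big\}.$$

The following four facts all come from consequence (i) of the phase rule.

**Fact 1.** $|V_i|\ge|L_i|/2$.

*Proof.* Let $c\in L_i$ and $\gamma_1<\gamma_2<\gamma_3$ in $\Theta_i$. By Step 2, $\gamma_1$ and $\gamma_2$ are not bad for $\gamma_3$. So the (V)-triples of class $e_i$ with these ordinals and with labels $c$ and $\iota_i(c)$ are partners in phase 2 of round $(i,\gamma_3)$, and by (i) one of them is white. Hence $V_i\cap\{c,\iota_i(c)\}\ne\emptyset$ for every $c$, and $V_i$ contains at least half of $L_i$. $\square$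

**Fact 2.** For $i<k$: $|V_i\cap P_k|\ge|L_i|/4$.

*Proof.* Let $\gamma\in\Theta_k$. A vertex $y=y(k,\gamma,e_k,c)$ comes from the set $B_{e_k}$ of round $(k,\gamma)$, and $V_i^{e_k}=V_i$ by the choice of $e_k$. Let $b\in\operatorname{dom}m_{V_i}$ and $\delta\neq\delta'$ in $\Theta_i$. By the loop rule, $\{y(i,\delta,e_i,b),y(i,\delta',e_i,b),y\}$ and the triple with $b$ replaced by $m_{V_i}(b)$ are partners in phase 1 of $(k,\gamma)$. By (i) one of them is white, so one of the two pairs lies in $G_y=G_{k,e_k}$. Thus $P_k$ meets $\{b,m_{V_i}(b)\}$. There are $\lfloor|V_i|/2\rfloor$ such pairs, they are disjoint and contained in $V_i$. Finally $|V_i|\ge|L_i|/2$ and $|L_i|/2$ is even because $4\mid|L_i|$, so $\lfloor|V_i|/2\rfloor\ge|L_i|/4$. $\square$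

**Fact 3.** For $i<j$, $b\in L_i$, $c\in L_j$: $r_{ij}(b)\cap\{c,\tau^j_b(c)\}\neq\emptyset$.

*Proof.* Let $\delta\in\Theta_i$, $x=y(i,\delta,e_i,b)$, and $\gamma'<\gamma$ in $\Theta_j$. By Step 2, $\gamma'$ is not bad for $\gamma$. By rule (M) for the class $e_j$, the triples $\{x,y(j,\gamma',e_j,c),y(j,\gamma,e_j,c)\}$ and the one with $\tau^j_b(c)$ in place of $c$ are partners in phase 2 of $(j,\gamma)$. By (i) one of them is white. $\square$

**Fact 4.** For $i<j<k$ and $b\in L_i$: $r_{ij}(b)\cap Q_k(b)$ meets every $q\in\mathcal Q^j_b$.

*Proof.* Let $q\in\mathcal Q^j_b$. By Fact 3 the set $r_{ij}(b)=r^{e_k}_{ij}(b)$ meets both $\tau^j_b$-pairs of $q$. So $\pi^{e_k}_{b,j}$ interchanges some $p,p'\in q\cap r_{ij}(b)$. Let $\gamma\in\Theta_k$ and let $y=y(k,\gamma,e_k,c)$ for some $c\in L_k$; it comes from $B_{e_k}$. Let $\delta\in\Theta_i$ and $\gamma^\circ\in\Theta_j$. By the edge rule, the triples $\{y(i,\delta,e_i,b),y(j,\gamma^\circ,e_j,p),y\}$ and $\{y(i,\delta,e_i,b),y(j,\gamma^\circ,e_j,p'),y\}$ are partners in phase 1 of $(k,\gamma)$. By (i) one is white, and as $G_y=G_{k,e_k}$ we get $Q_k(b)\cap\{p,p'\}\ne\emptyset$. Both $p$ and $p'$ lie in $q\cap r_{ij}(b)$. $\square$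

## 10. Choosing the labels and assembling the white set

**Removing the dependence on $k$.** The sets $P_k$ and $Q_k(b)$ depend on the higher level $k$. We replace them by their limits along $U$. Put
$$X_0=\bigcup_{i<\omega}\{b\in V_i:\ b\in P_k\text{ for }U\text{-many }k\},$$
$$s(b)=\bigcup_{j>i}\{c\in r_{ij}(b):\ c\in Q_k(b)\text{ for }U\text{-many }k\}\qquad(b\in L_i).$$
For each of the finitely many $b\in L_i$, either $b\in P_k$ for $U$-many $k$ or $b\notin P_k$ for $U$-many $k$. Intersecting finitely many members of $U$, and using that $k>i$ for $U$-many $k$, we see that for every $i$
$$X_0\cap L_i=V_i\cap P_k\quad\text{for }U\text{-many }k>i.$$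
In the same way, for all $i<j$ and $b\in L_i$,
$$s(b)\cap L_j=r_{ij}(b)\cap Q_k(b)\quad\text{for }U\text{-many }k>j.$$
By Fact 2, $|X_0\cap L_i|\ge|L_i|/4$ for every $i$, hence $\lambda(X_0)\ge\frac14$. By Fact 4, $s(b)$ meets every $q\in\mathcal Q^j_b$ for all $j>i$. So $s(\cdot)$ is a selector, and Lemma 2 applies to it.

**Construction of the labels.** We choose levels $j_0<j_1<\cdots$ and labels $c_m\in L_{j_m}$ such that, with $X_m=X_0\cap\bigcap_{a<m}s(c_a)$, for all $m$:
$$\lambda(X_m)>0,\qquad c_m\in X_m,\qquad c_a\in P_{j_m}\ (a<m),\qquad c_{a'}\in Q_{j_m}(c_a)\ (a<a'<m). \tag{2}$$

Suppose $c_0,\dots,c_{m-1}$ are given and $\lambda(X_m)>0$; for $m=0$ this is $\lambda(X_0)\ge\frac14$. For $U$-many $n$ the following hold at once: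

- $c_a\in P_n$ for all $a<m$, because $c_a\in X_a\subset X_0$;
- $c_{a'}\in Q_n(c_a)$ for all $a<a'<m$, because $c_{a'}\in X_{a'}\subset s(c_a)$;
- $X_m\cap L_n\ne\emptyset$, because $\lambda(X_m)>0$.

These are finitely many conditions, so infinitely many $n$ satisfy all of them. By Lemma 2 the set of $b\in X_m$ with $\lambda(X_m\cap s(b))=0$ is finite, so it meets only finitely many levels. Hence we can take such an $n$ with $n>j_{m-1}$ (if $m>0$) for which no $b\in X_m\cap L_n$ has $\lambda(X_m\cap s(b))=0$. Let $j_m=n$ and choose $c_m\in X_m\cap L_n$. Then $\lambda(X_{m+1})=\lambda(X_m\cap s(c_m))>0$, and the recursion continues.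

**The white set.** Finally we collect the vertices with the chosen labels and check the four kinds of triples from Section 5. Let
$$Y_m=\{y(j_m,\gamma,e_{j_m},c_m):\gamma\in\Theta_{j_m}\},\qquad A=\bigcup_{m<\omega}Y_m.$$
We have $|Y_m|=\nu_{j_m}^+>\mu_{j_m}\ge\kappa_{j_m}$ and $j_m\to\infty$, so $|A|=\kappa$ and therefore $\operatorname{tp}A=\kappa$. Every triple of $A$ is of one of the following kinds.

- *Three points in $Y_m$.* It is white because $c_m\in X_0\cap L_{j_m}\subset V_{j_m}$.
- *Two points $x,x'\in Y_a$ and one point $y\in Y_b$, $a<b$.* Here $G_y=G_{j_b,e_{j_b}}$ by Step 1, and $c_a\in P_{j_b}$ by (2). So $\{x,x'\}\in G_y$, which means that $\{x,x',y\}$ is white.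
- *One point in $Y_a$ and two points in $Y_b$, $a<b$.* It is white because $c_b\in X_b\cap L_{j_b}\subset s(c_a)\cap L_{j_b}\subset r_{j_aj_b}(c_a)$.
- *Three points $x\in Y_a$, $x'\in Y_{a'}$, $y\in Y_b$, $a<a'<b$.* By (2), $c_{a'}\in Q_{j_b}(c_a)$, so $\{x,x'\}\in G_{j_b,e_{j_b}}=G_y$, and $\{x,x',y\}$ is white.

Hence all of $[A]^3$ is white. This proves Theorem 2, and with $\kappa=\aleph_\omega$ and Alice in the role of White it proves Theorem 1: White wins $R(\aleph_\omega,3,\aleph_\omega)$ whenever $\aleph_\omega$ is a strong limit cardinal. $\blacksquare$
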